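
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Write memory matters for constant-delay enumeration}


\begin{abstract}
A query can be enumerated with constant delay after linear precomputation if, after time $O(|D|)$ spent on the database $D$, its solutions can be output one by one, without repetition, with a constant time between consecutive outputs. One may or may not require in addition that the enumeration phase write to only a constant number of registers. We prove that this requirement is a genuine restriction: there is an isomorphism-invariant, polynomial-time computable query of arity $9$ that can be enumerated with constant delay after linear precomputation, but not with constant write memory. The proof is unconditional. The query lists the values of a polynomial at pairs of points, and the lower bound is a cell-sampling argument: an enumeration with little write memory would compress the polynomial below its information content. The argument gives a trade-off between the amortized delay, the write memory, and the amount of memory left by the precomputation, whatever the time spent on it.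
\end{abstract}

\section{Two notions of constant delay}

Throughout, a \emph{database} $D$ is a finite relational structure over a fixed finite signature, and $|D|$ denotes its size. A \emph{query} $q$ has a fixed arity $k$ and associates with every database $D$ a finite set $q(D)$ of $k$-tuples of elements of the domain of $D$, its \emph{solutions}. The \emph{enumeration problem} of $q$ is: given $D$, output all elements of $q(D)$. We work with random access machines (RAMs) under the uniform cost measure; the details of the model are in Section~\ref{sec:model}. Constants may depend on $q$ but never on $D$.

\begin{definition}
The enumeration problem of $q$ is in $\textsc{weak-constant-delay}_{\mathrm{lin}}$, or $\mathsf{WCD}_{\mathrm{lin}}$ for short, if it is solved by a RAM algorithm that on input $D$ consists of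
\begin{itemize}
\item a \emph{precomputation phase} taking time $O(|D|)$, followed by
\item an \emph{enumeration phase} that outputs $q(D)$ without repetition and with \emph{constant delay}: the first output (or termination, if $q(D)=\emptyset$) occurs within constant time after the end of the precomputation, the time between any two consecutive outputs is bounded by a constant, and the algorithm halts within constant time after the last output.
\end{itemize}
It is in $\textsc{constant-delay}_{\mathrm{lin}}$, or $\mathsf{CD}_{\mathrm{lin}}$, if moreover the enumeration phase uses only a constant amount of \emph{write memory}: it may read everything that the precomputation has left, but it writes to only a constant number of registers.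
\end{definition}

Trivially $\mathsf{CD}_{\mathrm{lin}}\subseteq\mathsf{WCD}_{\mathrm{lin}}$. The question, posed in \cite{QECD}, is whether the two classes are equal. We call an algorithm \emph{weak} or \emph{strong} according to which of the two definitions it meets.

\paragraph{What the restriction measures.}
After $j$ outputs, a weak algorithm may have run for time of order $|D|+j$ and may have filled that many registers with intermediate results. A strong algorithm, after the same $j$ outputs, still sees only the $O(|D|)$ registers it prepared at the beginning, plus a constant number of registers that it has modified. As long as there are few solutions this makes no difference.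

\begin{proposition}\label{prop:small}
Every query in $\mathsf{WCD}_{\mathrm{lin}}$ can be enumerated with constant delay and constant write memory after a precomputation of time $O(|D|+|q(D)|)$. In particular, on any class of databases with $|q(D)|=O(|D|)$ the two notions coincide.
\end{proposition}

\begin{proof}
The weak algorithm, run to the end, takes time $O(|D|+|q(D)|)$. Run all of it during the precomputation, and store its outputs consecutively in an array instead of printing them; also store their number. The array is kept apart from the memory of the simulated algorithm, for instance by using odd addresses for the array and even addresses for the simulated memory. (The input is first moved to its place in the simulated memory, and the registers it vacates are reset to $0$.) Addresses stay polynomially bounded, because $|q(D)|$ is at most the $k$-th power of the size of the domain. The enumeration phase reads the array with one counter.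
\end{proof}

A separation therefore needs superlinearly many solutions. With them, one expects the weak class to be larger: a weak algorithm can build a large table while it prints easy solutions, and then print hard solutions from the table. The difficulty is to prove that no strong algorithm can do as well. A strong algorithm is not short of time: in total it may run for time proportional to $|q(D)|$, far longer than is needed to compute the table. It is only short of a place to put it. Moreover, the $O(|D|)$ registers left by the precomputation may contain an arbitrarily clever encoding of the data. So the lower bound has to count the information that is read rather than the operations performed on it, and it does.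

\begin{theorem}\label{thm:main}
$\mathsf{CD}_{\mathrm{lin}}\subsetneq\mathsf{WCD}_{\mathrm{lin}}$. More precisely, the query $q$ of arity $9$ defined in Section~\ref{sec:query} satisfies $q\in\mathsf{WCD}_{\mathrm{lin}}$ and $q\notin\mathsf{CD}_{\mathrm{lin}}$.
\end{theorem}

\paragraph{The idea.}
A database with $N$ elements encodes a polynomial $p_D$ of degree less than $N$ over a field with about $N^2$ elements. The solutions are $N^3$ trivial tuples, the fillers, and about $N^4$ real tuples, each of which contains two values $p_D(x)$ and $p_D(y)$. While it prints fillers, a weak algorithm has the time to tabulate all values of $p_D$. A strong algorithm must produce the same values from $O(N)$ fixed registers and a few changing ones. If it did so in constant time per tuple, then a random sample of a small constant fraction of the fixed registers would still suffice for a noticeable fraction of the output. From this fraction one can choose a few stretches of the run that together contain $N$ values of $p_D$, and these values determine $D$. But the sample, together with the contents of the changing registers at the beginnings of these stretches, is too small to describe $D$.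

\section{The model}\label{sec:model}

Registers hold integers that are polynomially bounded in the input size, and operations have unit cost. We use the following properties.

\begin{itemize}
\item[(M1)] A program is a finite list of instructions. Each step accesses (reads or writes) at most $\kappa$ registers, where $\kappa$ is a constant, and outputs at most one tuple; the registers read in order to output a tuple are counted. What a step does is determined by the program location and the contents of the accessed registers. This includes which registers are accessed: each address is determined by the program location and the contents of the registers accessed before in the same step.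
\item[(M2)] Register addresses are constants or are obtained from register contents, and contents are polynomially bounded. Hence for an algorithm run on databases of size $\Theta(N)$ there is a constant $d\ge1$ such that, for all large $N$, every content and every address used can be coded by a nonnegative integer less than $N^d$, and the program has at most $N^d$ locations.
\item[(M3)] The input occupies $O(|D|)$ registers; all other registers initially hold $0$. (An algorithm that is correct for every initial content of the other registers is in particular correct for this one.)
\item[(M4)] In the enumeration phase of an algorithm for $\mathsf{CD}_{\mathrm{lin}}$ there is a set $W_D$ of at most $r$ registers, where $r\ge1$ is a constant integer, such that only registers in $W_D$ are written. The set $W_D$ may depend on $D$. Outputs cannot be read back.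
\end{itemize}

Domain elements are represented by polynomially bounded integers, and the domain and the relations are given as lists without repetition. The lower bound holds for every instruction set with these properties. For the upper bound we use indirect addressing, comparisons, $+$, $-$, $\times$ and integer division; Remark~\ref{rem:weak} removes the last two.

\section{The query}\label{sec:query}

The signature has two binary relation symbols $\mathsf{Succ}$ and $\mathsf A$. Call $D$ \emph{valid} if its domain has $N\ge2$ elements, $\mathsf{Succ}$ is the successor relation of a linear order $e_0<e_1<\dots<e_{N-1}$ of the whole domain, and
\[
\mathsf A=\{(e_i,e_{a_i}):0\le i<N\}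
\]
is the graph of a total function on the domain. So a valid $D$ is, up to isomorphism, a sequence $(a_0,\dots,a_{N-1})$ of numbers in $\{0,\dots,N-1\}$. For invalid $D$ put $q(D)=\emptyset$. For valid $D$ we use the following notation.

\begin{itemize}
\item $P$ is the largest prime with $P\le N^2$. Bertrand's postulate says that for every integer $m\ge1$ there is a prime $p$ with $m<p\le 2m$. Applied to $m=\lfloor N^2/2\rfloor$ it gives $P>N^2/2\ge N$.
\item $p_D(X)=\sum_{i<N}a_iX^i\in\mathbb F_P[X]$.
\item For $z\in\mathbb F_P=\{0,\dots,P-1\}$ write $z=z_1N+z_0$ with $0\le z_0,z_1<N$, which is possible because $z<N^2$, and put $\langle z\rangle=(e_{z_1},e_{z_0})$. The map $z\mapsto\langle z\rangle$ is injective.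
\end{itemize}

The set $q(D)$ of $9$-tuples is the union of
\begin{itemize}
\item the \emph{fillers} $(e_0,u_1,u_2,u_3,e_0,e_0,e_0,e_0,e_0)$, for all $u_1,u_2,u_3$ in the domain ($N^3$ tuples);
\item the \emph{real tuples} $\bigl(e_1,\langle x\rangle,\langle y\rangle,\langle p_D(x)\rangle,\langle p_D(y)\rangle\bigr)$, for all $x,y\in\mathbb F_P$ ($P^2>N^4/4$ tuples).
\end{itemize}

For instance, let $N=2$, so $P=3$, and $(a_0,a_1)=(1,1)$. Then $p_D=1+X$ has the values $1,2,0$ at $0,1,2$. There are $8$ fillers and $9$ real tuples; the one for $(x,y)=(1,2)$ is $(e_1,\,e_0,e_1,\,e_1,e_0,\,e_1,e_0,\,e_0,e_0)$.

The query is invariant under isomorphism, as it refers only to $\mathsf{Succ}$ and $\mathsf A$, and it is computable in polynomial time.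

\paragraph{Why the query has this form.}
The polynomial has $N$ coefficients but about $N^2$ values, any $N$ of which determine it. This redundancy is what cell sampling exploits: for large $N$, even a fraction $N^{-1/2}$ of the values is more than enough to recover $D$. The $N^3$ fillers buy a weak algorithm the time to compute all values. A strong algorithm may use the fillers too, and in any order. Therefore they must be few compared with the real tuples, and this is why real tuples are indexed by pairs: from $P$ tabulated values one gets $P^2$ real tuples. Finally, both values must be printed, as the next remark shows.

\begin{remark}\label{rem:both}
Let $q'$ be the variant of $q$ with real tuples $(e_1,\langle x\rangle,\langle y\rangle,\langle p_D(x)\rangle)$, padded by $e_0$'s. Then $q'\in\mathsf{CD}_{\mathrm{lin}}$. Indeed, let the precomputation check validity and prepare the arrays $i\mapsto e_i$ and $i\mapsto a_i$, as in the proof of Proposition~\ref{prop:upper}. While the fillers are printed, one finds $P$ by testing $N^2,N^2-1,\dots$ with all divisors from $2$ to $N$, using $O(N^3)$ steps and constantly many registers. The first value needed is $p_D(0)=a_0$. Then, for each $x$ in turn, one prints the $P>N^2/2\ge N$ real tuples with this $x$ and meanwhile, if $x+1<P$, computes $p_D(x+1)$ by Horner's rule, which takes $O(N)$ steps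 and constantly many registers.
\end{remark}

\section{Enumeration with unrestricted write memory}\label{sec:upper}

\begin{proposition}\label{prop:upper}
$q\in\mathsf{WCD}_{\mathrm{lin}}$.
\end{proposition}

\begin{proof}
The precomputation checks that $D$ is valid. The enumeration tabulates $p_D$ while it prints the fillers, and then prints the real tuples from the table.

\emph{Precomputation.} Let $n$ be the size of the domain. If $n<2$, reject. Otherwise, using a table indexed by element names, rename the elements to $0,\dots,n-1$ in both relations, and keep the array from new to old names. Only the $n$ entries of the table that belong to elements are written and read; they are reset to $0$ afterwards.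

Compute all in- and out-degrees in $\mathsf{Succ}$. Reject unless all of them are at most $1$ and exactly one element has in-degree $0$. Follow the path that starts at this element. It never revisits an element: the first revisited element would be either the start, which has in-degree $0$, or an element with two distinct predecessors. Reject unless the path visits all $n$ elements, in the order $e_0,\dots,e_{n-1}$ say. In that case $\mathsf{Succ}$ consists of exactly the edges of this path: an element $e_i$ with $i<n-1$ has no second outgoing edge, and an edge leaving $e_{n-1}$ would enter $e_0$, which has in-degree $0$, or give some $e_j$ with $j\ge1$ a second incoming edge. Next, reject unless every element is the first component of exactly one tuple of $\mathsf A$.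

If $D$ has not been rejected, it is valid with $N=n$; build the arrays $i\mapsto e_i$ and $i\mapsto a_i$. All this takes time $O(|D|)$. If $D$ has been rejected, the enumeration phase halts at once.

\emph{Enumeration, stage 1.} Consider the following computation.
\begin{itemize}
\item Find $P$ by sieving $\{2,\dots,N^2\}$: for each $m=2,\dots,N$ cross out the multiples $2m,3m,\dots$ up to $N^2$. This takes time $O(\sum_{m\le N}N^2/m)=O(N^2\log N)$, and $P$ is the largest number that is not crossed out.
\item For each $x<P$ compute $V[x]:=p_D(x)$ by Horner's rule modulo $P$, in time $O(N)$ for each of at most $N^2$ points.
\end{itemize}
For some constant $h$ the computation takes at most $hN^3$ steps, and all numbers are polynomially bounded. Run it, and after every $h$ of its steps output the next filler; a counter $(u_1,u_2,u_3)$ yields it in constant time. At most $N^3$ fillers are requested, and there are $N^3$ of them. When the computation ends, output the remaining fillers.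

\emph{Enumeration, stage 2.} For all $x,y<P$ output $(e_1,\langle x\rangle,\langle y\rangle,\langle V[x]\rangle,\langle V[y]\rangle)$, each in constant time.

The delay is constant, also before the first and after the last output. There are no repetitions: fillers and real tuples differ in the first component because $e_0\ne e_1$, fillers are distinguished by $(u_1,u_2,u_3)$, and real tuples by $(\langle x\rangle,\langle y\rangle)$.
\end{proof}

\begin{remark}\label{rem:weak}
Multiplication and division are not needed. After $P$ has been found, stage~1 can tabulate incrementally, with $O(N^3)$ additions, subtractions and comparisons, the base-$N$ digits of all $z<N^2$, the multiples $uN^2$ for $u<N$ (for addressing two-dimensional tables), and the tables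
\[
M_0[u][y]=uy\bmod P,\qquad M_1[u][y]=uNy\bmod P\qquad(0\le u<N,\ 0\le y<P).
\]
For $M_0$ one uses $M_0[u+1][y]\equiv M_0[u][y]+y$. This also gives $Ny\equiv M_0[N-1][y]+y$, and then $M_1[u+1][y]\equiv M_1[u][y]+Ny$; each reduction modulo $P$ is at most one subtraction. Afterwards $zy\bmod P=(M_1[z_1][y]+M_0[z_0][y])\bmod P$ takes constant time, so Horner's rule and the extraction of digits work as before.
\end{remark}

\section{The lower bound: statement and idea}\label{sec:lower}

\subsection{Schemes and the trade-off}

Let $\mathcal D_N$ be the set of valid $D$ with domain $\{0,\dots,N-1\}$ in its natural order, so that $e_i=i$. Then $|\mathcal D_N|=N^N$, and $|D|=\Theta(N)$ for $D\in\mathcal D_N$. We forget how long the precomputation takes and whether it is uniform, and keep only the amount of memory that it leaves.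

\begin{definition}
Fix constants $d,\kappa\ge1$. For a given $N$, real numbers $S\ge N$ and $c$, and an integer $r\ge1$, an \emph{$(S,r,c)$-scheme} for $\mathcal D_N$ consists of one program with at most $N^d$ locations, which may depend on $N$ but not on $D$, and, for each $D\in\mathcal D_N$, an arbitrary initial memory with at most $S$ nonzero registers and an arbitrary initial program location. The requirements are:
\begin{itemize}
\item the program satisfies (M1) with this $\kappa$; there are at most $N^d$ registers, and the contents of registers come from a fixed set of at most $N^d$ values, one of which is $0$;
\item for each $D$ there is a set $W_D$ as in (M4), with at most $r$ registers;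
\item started on the memory and at the location of $D$, the program outputs $q(D)$ without repetition in \emph{total} time at most $c\cdot|q(D)|$.
\end{itemize}
\end{definition}

Here $S,r,c$ may depend on $N$. Each output takes a step, so $c\ge1$.

\begin{theorem}\label{thm:tradeoff}
There is $\alpha=\alpha(d,\kappa)>0$ such that for all sufficiently large $N$, every $(S,r,c)$-scheme for $\mathcal D_N$ satisfies
\[
c\cdot r^2\cdot\log_2(2S/N)\ \ge\ \alpha\log_2N .
\]
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:tradeoff}]
By Proposition~\ref{prop:upper}, $q\in\mathsf{WCD}_{\mathrm{lin}}$. Suppose $q\in\mathsf{CD}_{\mathrm{lin}}$, with at most $r$ registers written and delay at most $c_0$. On $D\in\mathcal D_N$ the input occupies $O(N)$ registers and the precomputation writes to $O(N)$ registers. So at its end at most $S=sN$ registers are nonzero, for a constant $s\ge1$. The enumeration phase takes at most $c_0(|q(D)|+1)\le2c_0|q(D)|$ steps. Registers whose addresses are never used, for any $D\in\mathcal D_N$, can be ignored. So for every large $N$ this is an $(sN,r,2c_0)$-scheme, with $\kappa$ from (M1) and $d$ from (M2), and Theorem~\ref{thm:tradeoff} gives $2c_0r^2\log_2(2s)\ge\alpha\log_2N$. The left side does not depend on $N$, a contradiction.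
\end{proof}

\subsection{The smallest case: one probe}

Before the proof, we look at the simplest situation in which a few registers cannot serve all values of $p_D$. Suppose that, instead of being enumerated, the values are asked for: for a given $x$ one must produce $p_D(x)$ after reading a single register, whose position depends on $x$ only.

\begin{proposition}\label{prop:oneprobe}
Let $s,d\ge1$, $N\ge8ds$, and $N\le S\le sN$ with $S$ an integer. It is impossible to store every $D\in\mathcal D_N$ in $S$ registers, each with at most $N^d$ possible contents, in such a way that for each $x\in\mathbb F_P$ there is a register $\pi(x)$, independent of $D$, for which $x$ and the content of $\pi(x)$ determine $p_D(x)$.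
\end{proposition}

\begin{proof}
Let $m=\lfloor N/(2d)\rfloor\ge N/(4d)$, and let $Q$ be a set of $m$ registers that serve the most points, where $\pi(x)$ \emph{serves} $x$. Then $Q$ serves at least
\[
\frac mS\,P\ \ge\ \frac{N}{4d}\cdot\frac1{sN}\cdot\frac{N^2}2=\frac{N^2}{8ds}\ \ge\ N
\]
points. Hence the contents of the registers in $Q$ determine $p_D$ at $N$ points, hence $p_D$, which has degree less than $N$, hence $D$, because $0\le a_i<N\le P$. But there are at most $N^{dm}\le N^{N/2}<N^N$ possible contents of $Q$.
\end{proof}

The proof of Theorem~\ref{thm:tradeoff} has the same skeleton: a small set $Q$ of registers already determines $N$ values. Four features have to be added.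

\smallskip\noindent
(1) \emph{Many adaptive probes.} With $t$ accesses there is no ``most popular'' set of registers. Instead, take $Q$ at random with density $\rho$, a small constant if $S=O(N)$. What reads at most $t$ registers is served by $Q$ with probability at least $\rho^t$. There is a large surplus of output, so we can afford to lose a factor as large as $\sqrt N$; this permits $t$ up to order $\log N/\log(1/\rho)$.

\smallskip\noindent
(2) \emph{Information carried along.} An enumeration is not asked for a point. When it prints a tuple, its $r$ write registers and its program location may contain part of the answer. To replay a stretch of the run we must describe them at the beginning, at a cost of about $r+1$ words. A single real tuple gives at most two values and does not pay for this. So we replay \emph{blocks} of $T$ consecutive outputs. A block involves $T$ pairs of points, hence at least $\sqrt T$ points, and it pays for itself when $\sqrt T$ is a large multiple of $r$. Since a block of $T$ outputs takes about $cT\approx cr^2$ steps, (1) requires $cr^2\log(1/\rho)\lesssim\log N$. This is the shape of the trade-off.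

\smallskip\noindent
(3) \emph{Repetitions.} Different blocks may involve the same points. But the points of a small set occur in relatively few blocks, so a greedy choice finds blocks with new points only.

\smallskip\noindent
(4) \emph{Dependence on $D$.} Now $Q$ depends on $D$, so the addresses of its registers must be part of the message.

\section{Proof of Theorem~\ref{thm:tradeoff}}

\subsection{Parameters}

A scheme remains a scheme when $d$ is increased, so we may assume that $d$ is an integer. Put
\[
\rho=\frac N{24dS},\qquad T=\bigl(4d(r+2)\bigr)^2,\qquad t=4\kappa cT,\qquad
\alpha=\frac1{1152\,\kappa d^2\,(1+\log_2(12d))}.
\]
The values of $\rho$ and $T$ are such that the sampled registers and the states at the beginnings of the blocks will each cost at most about $N/4$ in the final count, measured in factors $N$; $t$ bounds the number of registers accessed by a typical block. We prove the theorem for all $N\ge 2$ with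
\begin{equation}\label{eq:large}
\sqrt N\ \ge\ 128\cdot144\,d^2\log_2N ,
\end{equation}
which holds for all large $N$. Assume, for contradiction, that for such an $N$ there is an $(S,r,c)$-scheme with
\begin{equation}\label{eq:contra}
c\,r^2\log_2(2S/N)<\alpha\log_2N .
\end{equation}
Since $\log_2(2S/N)\ge1$, $c\ge1$ and $\alpha<1$, we get $r^2<\log_2N$. As $(r+2)^2\le9r^2$, we have $T\le144d^2r^2<144d^2\log_2N$, and so by \eqref{eq:large}
\begin{equation}\label{eq:T}
\sqrt N\ge128\,T .
\end{equation}
Moreover, as $1/\rho=12d\cdot 2S/N$,
\begin{align*}
t\log_2\tfrac1\rho
&\le576\,\kappa d^2cr^2\Bigl(\log_2(12d)+\log_2\tfrac{2S}N\Bigr)\\
&\le576\,\kappa d^2\bigl(1+\log_2(12d)\bigr)\,cr^2\log_2\tfrac{2S}N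
<\tfrac12\log_2N ,
\end{align*}
where the second inequality uses $\log_2(2S/N)\ge1$ again and the last one is \eqref{eq:contra}. In other words,
\begin{equation}\label{eq:rho}
\rho^t>N^{-1/2}.
\end{equation}

We shall encode each $D\in\mathcal D_N$ injectively by a message from a set with fewer than $N^N$ elements. Fix $D$ until the messages are counted. Adding registers to $W_D$ that are never written, we may assume that $|W_D|=r$. (If the scheme has fewer than $r$ registers, add unused ones with content $0$; because $r<\log_2N\le N^d$, there are still at most $N^d$.)

\subsection{Many blocks are quick and contain no filler}

Let $L=|q(D)|>N^4/4$. Cut the output sequence into $\lfloor L/T\rfloor$ \emph{blocks} of $T$ consecutive outputs each, ignoring a remainder. The run of a block begins right after the previous output (or at the start of the enumeration) and ends with the last output of the block. So the runs of distinct blocks are disjoint. Let $\mathcal B$ be the set of blocks that take at most $4cT$ steps and contain only real tuples.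

\begin{lemma}\label{lem:blocks}
$|\mathcal B|\ge N^4/(32T)$, and every block in $\mathcal B$ accesses at most $t$ registers.
\end{lemma}

\begin{proof}
By \eqref{eq:T}, $L\ge T$, so there are at least $L/(2T)$ blocks. The total time is at most $cL$, so fewer than $L/(4T)$ blocks take more than $4cT$ steps. Hence at least $L/(4T)>N^4/(16T)$ blocks take at most $4cT$ steps. At most $N^3$ blocks contain a filler, and $N^3\le N^4/(32T)$ by \eqref{eq:T}. The second claim holds because each step accesses at most $\kappa$ registers.
\end{proof}

\subsection{A small sample of the memory serves many blocks}

Let $C$ be the set of registers \emph{outside} $W_D$ that are nonzero at the start of the enumeration; thus $|C|\le S$. By (M4), registers outside $W_D$ never change during the enumeration. This is what allows one sample of $C$ to serve blocks from all parts of the run. The contents of $W_D$ do change, and they will be recorded separately for each block that is replayed; it is there that $W_D$ has to be small. The weak algorithm of Section~\ref{sec:upper} evades the argument for this reason: it writes the whole table $V$ during the enumeration, so $V$ belongs to $W_D$, and it is far too large to be recorded.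

For $Q\subseteq C$ say that a block in $\mathcal B$ \emph{survives} if every register of $C$ accessed during its run belongs to $Q$.

\begin{lemma}\label{lem:sample}
There is $Q\subseteq C$ with $|Q|\le2\rho S$ such that more than $2N^3$ blocks survive.
\end{lemma}

\begin{proof}
Choose $Q$ at random by including each element of $C$ independently with probability $\rho\le1/24$. The run on $D$ does not depend on $Q$, so each block in $\mathcal B$ accesses a fixed set of at most $t$ registers and survives with probability at least $\rho^t$. Mean and variance of $|Q|$ are at most $\rho S=N/(24d)$. Therefore Chebyshev's inequality gives
\[
\Pr\bigl[|Q|>2\rho S\bigr]\le\frac{\rho S}{(\rho S)^2}=\frac{24d}N\le\tfrac12N^{-1/2}<\tfrac12\rho^t ,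
\]
where we used $\sqrt N\ge48d$, a consequence of \eqref{eq:large}, and then \eqref{eq:rho}. So for every block in $\mathcal B$ the probability that it survives \emph{and} $|Q|\le2\rho S$ is greater than $\frac12\rho^t$. If $X$ is the number of surviving blocks, then by Lemma~\ref{lem:blocks}, \eqref{eq:rho} and \eqref{eq:T}
\[
\mathbb E\bigl[X\cdot\mathbf 1_{|Q|\le2\rho S}\bigr]\ >\ \tfrac12\rho^t\cdot\frac{N^4}{32T}\ >\ \frac{N^{7/2}}{64T}\ \ge\ 2N^3 .
\]
Hence some $Q$ has $|Q|\le2\rho S$ and $X>2N^3$.
\end{proof}

Fix such a set $Q$.

\subsection{A few surviving blocks reveal \texorpdfstring{$N$}{N} values}

A block in $\mathcal B$ \emph{reveals} the points $x$ and $y$ for each of its tuples $(e_1,\langle x\rangle,\langle y\rangle,\langle p_D(x)\rangle,\langle p_D(y)\rangle)$.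

\begin{lemma}\label{lem:greedy}
There are at most $b:=\lceil N/\sqrt T\rceil$ surviving blocks that together reveal at least $N$ points.
\end{lemma}

\begin{proof}
Let $R$ be the set of points revealed by the blocks selected so far, at first $R=\emptyset$. While $|R|<N$, proceed as follows. There are at most $2|R|P<2N\cdot N^2=2N^3$ pairs $(x,y)$ with $x\in R$ or $y\in R$. Each pair belongs to exactly one real tuple, which is output exactly once. So fewer than $2N^3$ blocks contain such a pair, and by Lemma~\ref{lem:sample} some surviving block contains none. Select this block, and let $V$ be the set of points that it reveals. Then $V\cap R=\emptyset$. The $T$ tuples of the block belong to $T$ distinct pairs in $V\times V$, so $|V|\ge\sqrt T$. Replace $R$ by $R\cup V$.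

Each selection adds at least $\sqrt T$ points, so the process stops after at most $b$ selections.
\end{proof}

Here it matters that enumeration is without repetition, and that a tuple contains the values at both of its points: otherwise $T$ outputs might reveal a single value, as in Remark~\ref{rem:both}.

\subsection{The message}

Fix surviving blocks as in Lemma~\ref{lem:greedy}. The message for $D$ consists of
\begin{enumerate}
\item the addresses of the $r$ registers in $W_D$: at most $N^{dr}$ possibilities;
\item the pairs (address, content at the start of the enumeration) for all registers in $Q$, padded with a dummy symbol to a list of length $\lfloor2\rho S\rfloor$: at most $(N^{2d}+1)^{2\rho S}\le N^{6d\rho S}$ possibilities;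
\item for each selected block, the program location and the contents of the registers of $W_D$ at the beginning of its run, padded with a dummy symbol to a list of length $b$: at most $(N^{d}N^{dr}+1)^b\le N^{d(r+2)b}$ possibilities.
\end{enumerate}

\begin{lemma}\label{lem:decode}
The message determines $D$.
\end{lemma}

\begin{proof}
The decoder knows $N$, $T$ and the program. For each selected block it simulates the program from the given location until $T$ tuples have been output. Registers in $W_D$ start with the contents given in item~3 and are updated during the simulation; no other register is ever written. When a register outside $W_D$ is accessed, its content is taken from item~2 if the register is in $Q$, and otherwise the decoder uses $0$. This is correct: since the block survives, an accessed register outside $W_D\cup Q$ is not in $C$; so it was $0$ at the start of the enumeration, and it has not changed. By (M1) and induction on the steps, the simulation agrees with the run of the block and yields its $T$ tuples.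

Since $e_i=i$, the decoder reads off from these tuples the values $p_D(x)$ for at least $N$ distinct $x\in\mathbb F_P$. As $\deg p_D<N$, they determine $p_D$, that is, all $a_i$ modulo $P$. Because $0\le a_i<N\le P$, this determines all $a_i$, and hence $D$.
\end{proof}

\subsection{Counting}

By Lemma~\ref{lem:decode}, $N^N=|\mathcal D_N|$ is at most the number of messages. We take logarithms to the base $N$ and insert $b\le N/\sqrt T+1$, $6d\rho S=N/4$ and $d(r+2)/\sqrt T=1/4$:
\[
N\ \le\ dr+6d\rho S+d(r+2)\Bigl(\frac N{\sqrt T}+1\Bigr)
=dr+\frac N4+\frac N4+d(r+2)=\frac N2+2d(r+1).
\]
Hence $N\le4d(r+1)<\sqrt T\le T$, which contradicts \eqref{eq:T}. This proves Theorem~\ref{thm:tradeoff}, and with it Theorem~\ref{thm:main}.\qed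

\section{What the trade-off says}\label{sec:cons}

Theorem~\ref{thm:tradeoff} gives more than a separation. Let $n=|D|=\Theta(N)$. By the \emph{amortized delay} we mean a number $c$ such that the total enumeration time is at most $c\,|q(D)|$ for all $D\in\mathcal D_N$.

\begin{corollary}
For the query $q\in\mathsf{WCD}_{\mathrm{lin}}$ of Section~\ref{sec:query} the following hold.
\begin{enumerate}
\item[(a)] \emph{Precomputation time is irrelevant; only the memory it leaves matters.} Even after arbitrarily long precomputation, $q$ cannot be enumerated with constant delay and constant write memory if only $n^{1+o(1)}$ registers are nonzero at the end of the precomputation. In particular, precomputation time $n^{1+o(1)}$ does not suffice.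
\item[(b)] \emph{Amortization does not help.} The same holds if ``constant delay'' is replaced by ``total enumeration time $O(|q(D)|)$''.
\item[(c)] \emph{Trade-off.} If the precomputation leaves $O(n)$ nonzero registers, then the amortized delay $c$ and the number $r$ of write registers satisfy $c\cdot r^2=\Omega(\log n)$.
\end{enumerate}
\end{corollary}

\begin{proof}
A scheme allows arbitrary initial memories, subject to the bounds of (M2), and restricts only the total time. If $S=N^{1+o(1)}$, then $\log_2(2S/N)=o(\log N)$, so Theorem~\ref{thm:tradeoff} excludes constant $c$ and $r$; this is (a) and (b). In time $n^{1+o(1)}$ at most $n^{1+o(1)}$ registers are written, and the input occupies $O(n)$ registers, which gives the last sentence of (a). If $S=O(N)$, then $\log_2(2S/N)=O(1)$, and (c) follows.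
\end{proof}

By (a), the precomputation time $O(|D|+|q(D)|)$ in Proposition~\ref{prop:small} cannot in general be replaced by $|D|^{1+o(1)}$.

\begin{remark}
Some bound on the memory left by the precomputation is needed. If the table of all values $V[x]=p_D(x)$, $x<P$, is stored beforehand, then one can take $S=\Theta(N^2)$, and counters enumerate $q(D)$ with constant delay and constant write memory. Here $c$ and $r$ are constant and $\log_2(2S/N)=\Theta(\log N)$, so for this $S$ and suitable constants $d,\kappa$ the inequality of Theorem~\ref{thm:tradeoff} is attained up to a constant factor.
\end{remark}

\begin{thebibliography}{9}
\bibitem{QECD}
\emph{Query Evaluation With Constant Delay}.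
\url{https://tel.archives-ouvertes.fr/tel-00919786/document}.
\end{thebibliography}

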